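\title{Weakly admissible compact convex sets are absolute retracts}

\begin{abstract}
A compact convex set in a linear metric space is weakly admissible if, for every $\varepsilon>0$, it is the convex hull of finitely many compact convex pieces on which the identity can be approximated by maps with finite-dimensional range, with total error less than $\varepsilon$. We show that every such set is an absolute retract; more precisely, for compact convex sets the properties ``weakly admissible'', ``admissible'' and ``absolute retract'' are equivalent. The tool is a concentration estimate: in any compact convex set, locally convex or not, a continuous function of the average of $n$ independent points concentrates as $n\to\infty$, uniformly over all finitely supported laws. It follows also that continuous affine images, finite sums and convex hulls of finite unions of compact convex absolute retracts are absolute retracts.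
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Linear metric spaces}
Scalars are real; a complex space is regarded as a real one. An \emph{F-norm} on a vector space $L$ is a function $\|\cdot\|:L\to[0,\infty)$ such that $\|x\|=0$ if and only if $x=0$, $\|x+y\|\le\|x\|+\|y\|$, $\|tx\|\le\|x\|$ for $|t|\le1$, and multiplication by scalars $\mathbb R\times L\to L$ is continuous for the metric $d(x,y)=\|x-y\|$. A \emph{linear metric space} is a vector space with an F-norm; it is a metrizable topological vector space. Throughout, $L$ denotes such a space. A subset of $L$ is \emph{finite dimensional} if it is contained in a finite-dimensional linear subspace. Compact convex sets are nonempty by convention.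

We use the textbook fact that a finite-dimensional subspace $G$ of a Hausdorff topological vector space is closed and that every linear isomorphism $G\to\mathbb R^d$ is a homeomorphism.

An F-norm need not be homogeneous, and its balls need not be convex. For a combination with coefficients $|t_i|\le1$ the axioms give only
\begin{equation}\label{eq:count}
\Big\|\sum_i t_iw_i\Big\|\le\sum_{i:\,t_i\ne0}\|w_i\| ,
\end{equation}
so that the bound for a convex combination grows with the \emph{number} of terms. The loss is real. In $L^p[0,1]$ with $0<p<1$ and $\|w\|=\int_0^1|w|^p$, the functions $w_i=N\cdot\mathbf 1_{[(i-1)/N,\,i/N)}$, $i=1,\dots,N$, have $\|w_i\|=N^{p-1}$, which is small for large $N$, while their average is the constant function $1$.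

\subsection*{Admissible sets}
A compact convex set $X\subset L$ is \emph{admissible} if for every $\varepsilon>0$ there is a continuous map $g:X\to X$ with finite-dimensional range and $\|g(x)-x\|<\varepsilon$ for all $x\in X$.

Admissibility reduces questions about $X$ to finite dimensions. For instance, an admissible set has the fixed point property. Let $h:X\to X$ be continuous and let $g$ be as above, with range in the finite-dimensional subspace $G$. Then $g\circ h$ maps the compact convex set $X\cap G$ to itself, so Brouwer's theorem gives $x$ with $g(h(x))=x$, and $\|h(x)-x\|=\|h(x)-g(h(x))\|<\varepsilon$. Thus the continuous function $x\mapsto\|h(x)-x\|$ on the compact set $X$ has infimum $0$, and it attains it.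

A finite-dimensional $X$ is admissible, with $g$ the identity. To treat the case of a norm, and for later use, call a \emph{$\delta$-partition of unity} on $X$ a finite set $V\subset X$ with continuous functions $\lambda_v:X\to[0,1]$, $v\in V$, such that $\sum_v\lambda_v=1$ and $\lambda_v(x)>0$ implies $\|x-v\|<\delta$. It exists for every $\delta>0$: cover $X$ by finitely many open balls of radius $\delta$ with centers $v\in V$, and divide the functions $\max(0,\delta-\|x-v\|)$ by their sum. We say that $v$ is \emph{active} at $x$ if $\lambda_v(x)>0$. If $\|\cdot\|$ is a norm, then $g(x)=\sum_v\lambda_v(x)v$ satisfies $\|g(x)-x\|\le\sum_v\lambda_v(x)\|v-x\|<\delta$, so every compact convex set is admissible. For an F-norm, \eqref{eq:count} bounds $\|g(x)-x\|$ only by $\delta$ times the number of active $v$, and this number depends on $\delta$.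

\subsection*{Weakly admissible sets}
A compact convex set $X\subset L$ is \emph{weakly admissible} if for every $\varepsilon>0$ there are compact convex sets $X_1,\dots,X_N\subset X$ with $X=\operatorname{conv}(X_1\cup\dots\cup X_N)$, finite-dimensional sets $E_1,\dots,E_N\subset X$ and continuous maps $f_i:X_i\to E_i$ such that
\begin{equation}\label{eq:weak}
\sum_{i=1}^N\|f_i(x_i)-x_i\|<\varepsilon\qquad\text{for all }x_1\in X_1,\dots,x_N\in X_N .
\end{equation}
The sum in \eqref{eq:weak} is matched to \eqref{eq:count}. If $x=\sum t_ix_i$ is a convex combination with $x_i\in X_i$, then $\sum t_if_i(x_i)$ lies within $\varepsilon$ of $x$ and in a fixed finite-dimensional subset of $X$. This does not define a map on $X$, since a point $x$ has in general many representations $\sum t_ix_i$, and they give different values.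

A metrizable space $Y$ is an \emph{absolute retract} (AR) if, whenever $Y$ is embedded as a closed subset of a metrizable space $Z$, there is a continuous map $Z\to Y$ that is the identity on $Y$. It is known that every weakly admissible compact convex set has the fixed point property, and \cite{source} is the source of the following problem.

\medskip
\noindent\textbf{Question.} \emph{Is every weakly admissible compact convex set an AR?}
\medskip

For compact convex sets, being an AR is equivalent to being admissible (Section~\ref{sec:AR}). So the question asks whether approximations given on pieces can always be assembled into an approximation on all of $X$. The definition supplies no map on $X$, and assembling maps by a partition of unity is the very operation that \eqref{eq:count} fails to control, so one could expect weak admissibility to be strictly weaker. It is not.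

\subsection*{Results}
To isolate what weak admissibility provides, we let the approximating map live on a convex set of ``representations'' that lies over $X$. A map $\pi$ between convex sets is \emph{affine} if $\pi(tj+(1-t)j')=t\pi(j)+(1-t)\pi(j')$ for $t\in[0,1]$; it then preserves all finite convex combinations.

\begin{definition}\label{def:lifted}
Let $X\subset L$ be compact and convex. A \emph{lifted approximation} of $X$ is a triple $(J,\pi,\varphi)$, where $J$ is a compact convex subset of a Hausdorff topological vector space $M$, $\pi:J\to X$ is a continuous affine surjection, and $\varphi:J\to X$ is a continuous map with finite-dimensional range. Its \emph{displacement} is $e=\sup_{j\in J}\|\varphi(j)-\pi(j)\|$.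
\end{definition}

The map $\varphi$ is not assumed to be affine or constant on the fibers of $\pi$. The main step pushes a lifted approximation down to $X$.

\begin{theorem}\label{thm:descent}
Let $X\subset L$ be compact and convex and let $(J,\pi,\varphi)$ be a lifted approximation of $X$ with displacement $e$. Then for every $e'>e$ there is a continuous map $g:X\to X$ with finite-dimensional range and $\|g(x)-x\|<e'$ for all $x\in X$.
\end{theorem}

No constant is lost here. Let $a(X)$ be the infimum of $\sup_x\|g(x)-x\|$ over continuous maps $g:X\to X$ with finite-dimensional range, and let $w(X)$ be the infimum of the displacements of all lifted approximations of $X$. Then $a(X)=w(X)$: Theorem~\ref{thm:descent} gives $a(X)\le w(X)$, and the triples $(X,\mathrm{id},g)$ give $a(X)\ge w(X)$.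

The answer to the Question is yes, and the converse holds as well.

\begin{theorem}\label{thm:main}
For a compact convex set $X\subset L$ the following are equivalent:
\begin{enumerate}
\item[(i)] $X$ is an AR;
\item[(ii)] $X$ is admissible;
\item[(iii)] $X$ is weakly admissible;
\item[(iv)] for every $\varepsilon>0$ there is a lifted approximation of $X$ with displacement less than $\varepsilon$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:images}
Let $J$ be a compact convex AR in a linear metric space. Then every compact convex set $X$ in a linear metric space that is a continuous affine image of $J$ is an AR. In particular, if $X_1,\dots,X_N\subset L$ are compact convex ARs, then $\operatorname{conv}(X_1\cup\dots\cup X_N)$ and $X_1+\dots+X_N$ are ARs.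
\end{corollary}

Section~\ref{sec:idea} constructs the map $g$ of Theorem~\ref{thm:descent} and computes it in a planar example. Section~\ref{sec:conc} proves the concentration estimate on which the construction rests, and Section~\ref{sec:descent} proves Theorem~\ref{thm:descent}. Section~\ref{sec:join} builds a lifted approximation from the data of weak admissibility. Section~\ref{sec:AR} compares admissible sets with ARs and completes the proof of Theorem~\ref{thm:main}, and Section~\ref{sec:cor} proves Corollary~\ref{cor:images}.

\section{Averaging $n$ lifts}\label{sec:idea}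

Let $(J,\pi,\varphi)$ be a lifted approximation of $X$ with displacement $e$, and let $G$ be a finite-dimensional subspace that contains $\varphi(J)$. Take a $\delta$-partition of unity $(\lambda_v)_{v\in V}$ on $X$ and choose for each $v\in V$ a lift $a_v\in\pi^{-1}(v)$. Nothing relates the lifts of neighboring points: they may be far apart in $J$. One can combine the lifts after applying $\varphi$ or before:
\[
g_1(x)=\sum_v\lambda_v(x)\,\varphi(a_v),\qquad g_\infty(x)=\varphi\Big(\sum_v\lambda_v(x)\,a_v\Big).
\]
Both maps are continuous with values in $X\cap G$, and for each the estimate of the displacement breaks down. For $g_1$, every active value $\varphi(a_v)$ is within $e+\delta$ of $x$, but the ball of radius $e+\delta$ about $x$ need not be convex. For $g_\infty$, the value is within $e$ of $\pi(\sum_v\lambda_v(x)a_v)=\sum_v\lambda_v(x)v$, but we saw in Section~\ref{sec:intro} that we cannot place this point near $x$.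

Between the two lies the family
\begin{equation}\label{eq:gn}
g_n(x)=\sum_{(v_1,\dots,v_n)\in V^n}\lambda_{v_1}(x)\cdots\lambda_{v_n}(x)\;\varphi\Big(\frac{a_{v_1}+\dots+a_{v_n}}n\Big),\qquad n\ge1 .
\end{equation}
In probabilistic terms, draw $n$ independent points of $J$, each equal to $a_v$ with probability $\lambda_v(x)$, and let $U$ be their average; then $g_n(x)=\mathbb E\,\varphi(U)$. For $J=[0,1]$ and two lifts $0$ and $1$ with weights $1-\lambda$ and $\lambda$, this is the $n$th Bernstein polynomial of $\varphi$ evaluated at $\lambda$. For a fixed partition of unity, $g_n(x)\to g_\infty(x)$ as $n\to\infty$, because the frequency of each $a_v$ in the sample tends to $\lambda_v(x)$ in probability and $\varphi$ is continuous and bounded in $G\cong\mathbb R^d$.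

The parameter $n$ acts on the two defects in opposite directions. The point $\pi(U)$ is an average of $n$ points within $\delta$ of $x$, so by \eqref{eq:count} it is within $n\delta$ of $x$, however many $v$ are active. And if $n$ is large, $\varphi(U)$ should concentrate near its mean, so that $g_n(x)$ is close to a single value $\varphi(u)$ and the shape of the ball of radius $e$ no longer matters. The following example shows the second effect.

\begin{example}\label{ex:plane}
Let $L=\mathbb R^2$ with $\|(s,t)\|=\sqrt{|s|}+\sqrt{|t|}$, and let $X$ be the triangle with vertices $(0,0)$, $(1,0)$, $(0,1)$. Let $J=X\times[0,1]$, let $\pi$ be the projection onto $X$, and put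
\[
\varphi\big((s,t),\tau\big)=(s,t)+(1-s-t)\big((1-\tau)^2,\tau^2\big).
\]
The value has nonnegative coordinates with sum at most $1$, so it lies in $X$. Since $\|((1-\tau)^2,\tau^2)\|=(1-\tau)+\tau=1$, the displacement is $e=1$, and over the origin $x=(0,0)$ the map $\varphi$ runs along the unit sphere of the F-norm from $(1,0)$ to $(0,1)$. This arc bends toward the origin.

To see concentration alone, take two lifts of the origin itself, $a=(x,0)$ and $a'=(x,1)$, with weights $1-\lambda$ and $\lambda$. Then $U=(x,\tau)$, where $n\tau$ is binomial with parameters $n$ and $\lambda$, so $\mathbb E\tau=\lambda$ and $\operatorname{Var}\tau=\lambda(1-\lambda)/n$. Hence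
\[
\mathbb E\,\varphi(U)=\Big((1-\lambda)^2+\frac{\lambda(1-\lambda)}n,\ \lambda^2+\frac{\lambda(1-\lambda)}n\Big).
\]
For $\lambda=\frac12$ the F-norm of this point is $2\sqrt{\frac14+\frac1{4n}}=\sqrt{1+1/n}$. For $n=1$ it equals $\sqrt2>e$: the chord from $(1,0)$ to $(0,1)$ leaves the unit ball. For every $\lambda$, the inequality $\sqrt{p+q}\le\sqrt p+\sqrt q$ gives $\|\mathbb E\varphi(U)\|\le1+2\sqrt{\lambda(1-\lambda)/n}\le e+n^{-1/2}$. The excess over $e$ tends to $0$, uniformly in the weights.
\end{example}

To use both effects we must choose $n$ first and then $\delta$ with $n\delta$ small. But $\delta$ determines $V$, the lifts and the weights. So $n$ has to work for all finite sets of points of $J$ and all weights at once. In the example this uniformity came from the variance of $\tau$. In a general $J$ there is no variance of $U$ to compute, and a different argument is needed.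

\section{Concentration of averages in a compact convex set}\label{sec:conc}

Let $J$ be a compact convex subset of a Hausdorff topological vector space $M$, and let $\psi:J\to\mathbb R$ be continuous. There is no metric on $M$ that scales linearly, so we measure increments in $J$ by the dilates of $K=J-J$. The set $K$ is compact and convex and contains $0$; therefore $tK\subset t'K$ for $0\le t\le t'$. Define, for $t\in[0,1]$,
\[
\omega_\psi(t)=\sup\{|\psi(b)-\psi(b')|:\ b,b'\in J,\ b-b'\in tK\}.
\]
This is finite because $\psi$ is bounded. The scale $tK$ suits averages: replacing a fraction $t$ of the points moves the average by an element of $tK$.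

\begin{lemma}\label{lem:modulus}
We have $\omega_\psi(t)\to0$ as $t\to0$, and $\omega_\psi(t)\le(1+t/s)\,\omega_\psi(s)$ for $s\in(0,1]$, $t\in[0,1]$.
\end{lemma}

\begin{proof}
Since $M$ is Hausdorff, $J$ is closed in $M$, so $T=\{(b,k,t)\in J\times K\times[0,1]:\ b+tk\in J\}$ is a closed subset of a compact space. The function $\Psi(b,k,t)=|\psi(b+tk)-\psi(b)|$ is continuous on $T$ and vanishes where $t=0$. For $\kappa>0$ the set $\{\Psi\ge\kappa\}$ is compact, so its projection to $[0,1]$ is a compact set that does not contain $0$. Hence there is $t_0>0$ with $\Psi<\kappa$ whenever $t<t_0$, that is, $\omega_\psi(t)\le\kappa$ for $t<t_0$.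

The inequality is trivial for $t=0$, since $\omega_\psi(0)=0$. Let $t>0$, $k=\lceil t/s\rceil$, and let $b,b'\in J$ with $b-b'\in tK$. The points $b_j=b'+\frac jk(b-b')$, $0\le j\le k$, lie in $J$ by convexity, and $b_j-b_{j-1}\in\frac tkK\subset sK$ because $t/k\le s$. Summing the $k$ increments gives $|\psi(b)-\psi(b')|\le k\,\omega_\psi(s)\le(1+t/s)\,\omega_\psi(s)$.
\end{proof}

The probabilistic input is a variance bound for functions of independent variables. For a finite set $A$, the \emph{Hamming distance} $h(a,a')$ of $a,a'\in A^n$ is the number of indices $i$ with $a_i\ne a_i'$.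

\begin{lemma}\label{lem:variance}
Let $m$ be a probability measure on a finite set $A$, let $c\ge0$, and let $F:A^n\to\mathbb R$ satisfy $|F(a)-F(a')|\le c$ whenever $h(a,a')\le1$. If $a_1,\dots,a_n$ are independent with law $m$, then $\mathbb E|F-\mathbb EF|\le c\sqrt n$.
\end{lemma}

\begin{proof}
For $0\le i\le n$ let $F_i(a_1,\dots,a_i)$ be the average of $F(a_1,\dots,a_i,b_{i+1},\dots,b_n)$ over $b_{i+1},\dots,b_n$ with weights $m(b_{i+1})\cdots m(b_n)$. Thus $F_0=\mathbb EF$ and $F_n=F$, and $F-\mathbb EF=\sum_{i=1}^nD_i$ with the martingale differences $D_i=F_i-F_{i-1}$. Since $F_{i-1}$ is the average of $F_i$ over its last variable,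
\[
D_i=\sum_{b\in A}m(b)\,\big[F_i(a_1,\dots,a_{i-1},a_i)-F_i(a_1,\dots,a_{i-1},b)\big].
\]
Each bracket is an average of differences of $F$ at two points that differ at most in the $i$th coordinate, so $|D_i|\le c$. For fixed $a_1,\dots,a_{i-1}$ the average of $D_i$ over $a_i$ is $0$, and for $j<i$ the function $D_j$ depends only on $a_1,\dots,a_{i-1}$; hence $\mathbb E D_jD_i=0$. Therefore $\operatorname{Var}F=\sum_i\mathbb ED_i^2\le nc^2$, and the Cauchy--Schwarz inequality gives the claim.
\end{proof}

Applied directly to $f(a)=\psi(\frac1n\sum a_i)$, which changes by at most $\omega_\psi(1/n)$ when one coordinate changes, Lemma~\ref{lem:variance} gives the bound $\sqrt n\,\omega_\psi(1/n)$. This need not tend to $0$: for $J=[0,1]$ and $\psi(b)=\sqrt b$ we have $\omega_\psi(t)=\sqrt t$, and the bound equals $1$ for all $n$. The function $f$ may be steep at the scale of one coordinate. By Lemma~\ref{lem:modulus}, however, it has a small slope at the scale of $\sqrt n$ coordinates. We therefore replace $f$ by a nearby function that has this small slope at every scale.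

\begin{proposition}\label{prop:conc}
Let $J$ be a compact convex subset of a Hausdorff topological vector space, let $\psi:J\to\mathbb R$ be continuous and let $n\ge1$. For every finitely supported probability measure $m$ on $J$, if $a_1,\dots,a_n$ are independent with law $m$ and $U=\frac1n\sum_ia_i$, then
\[
\mathbb E\,|\psi(U)-\mathbb E\psi(U)|\le3\,\omega_\psi(n^{-1/2}).
\]
Consequently, if $\psi:J\to\mathbb R^d$ is continuous and $\eta>0$, there is $n$ such that $\mathbb E\,|\psi(U)-\mathbb E\psi(U)|_1<\eta$ for every finitely supported $m$, where $|\cdot|_1$ is the $\ell_1$-norm.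
\end{proposition}

\begin{proof}
Put $\omega=\omega_\psi(n^{-1/2})$ and $c=\omega/\sqrt n$. Let $A$ be the support of $m$ and let $f(a)=\psi(\frac1n\sum_ia_i)$ for $a\in A^n$. If $h=h(a,a')\ge1$, then
\[
\frac1n\sum_ia_i-\frac1n\sum_ia_i'=\frac hn\cdot\frac1h\sum_{i:\,a_i\ne a_i'}(a_i-a_i')\in\frac hnK ,
\]
because $K$ is convex. Lemma~\ref{lem:modulus} with $t=h/n$ and $s=n^{-1/2}$, for which $t/s=h/\sqrt n$, gives
\begin{equation}\label{eq:almostlip}
|f(a)-f(a')|\le\omega+c\,h(a,a')\qquad\text{for all }a,a'\in A^n .
\end{equation}
So $f$ is $c$-Lipschitz for the Hamming distance up to the additive error $\omega$. To remove the error, put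
\[
f^*(a)=\min_{a'\in A^n}\big[f(a')+c\,h(a,a')\big].
\]
The choice $a'=a$ gives $f^*\le f$. By \eqref{eq:almostlip}, $f(a')+c\,h(a,a')\ge f(a)-\omega$ for every $a'$, so $f^*\ge f-\omega$. For each $a'$ the function $a\mapsto f(a')+c\,h(a,a')$ changes by at most $c$ when one coordinate of $a$ changes, and a minimum of such functions has the same property. Lemma~\ref{lem:variance} gives $\mathbb E|f^*-\mathbb Ef^*|\le c\sqrt n=\omega$, and therefore
\[
\mathbb E|f-\mathbb Ef|\le\mathbb E|f-f^*|+\mathbb E|f^*-\mathbb Ef^*|+|\mathbb Ef^*-\mathbb Ef|\le3\omega .
\]
For $\psi=(\psi_1,\dots,\psi_d)$, summing over the coordinates bounds $\mathbb E|\psi(U)-\mathbb E\psi(U)|_1$ by $3\sum_{l=1}^d\omega_{\psi_l}(n^{-1/2})$. This does not depend on $m$, and it tends to $0$ as $n\to\infty$ by Lemma~\ref{lem:modulus}.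
\end{proof}

\begin{remark}\label{rem:conc}
The proposition compares $\psi(U)$ with its own mean. It does not compare $U$ with the barycenter $\sum_am(a)\,a$, and we do not need such a comparison. Convexity of $J$ enters through the subdivision of segments and the convexity of $K$. Compactness enters through $\omega_\psi(t)\to0$, and uniformity in $m$ fails without it. Take $J=\mathbb R$, $\psi(b)=\max(-1,\min(b,1))$, and let $m$ give mass $\frac12$ to each of $\pm n$. Then $U$ is a sum of $n$ independent signs and $\psi(U)=\operatorname{sign}U$ has mean $0$. So $\mathbb E|\psi(U)-\mathbb E\psi(U)|$ is the probability that $U\neq0$, which is at least $\frac12$ for every $n$, since $\binom nk=\binom{n-1}{k-1}+\binom{n-1}k\le2^{n-1}$.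
\end{remark}

\section{Descent from $J$ to $X$}\label{sec:descent}

\begin{proof}[Proof of Theorem~\ref{thm:descent}]
Let $\theta=(e'-e)/3>0$. The constants are chosen in the order $\eta$, $n$, $\delta$.

Let $G\subset L$ be a finite-dimensional subspace that contains $\varphi(J)$, and identify $G$ with $\mathbb R^d$ by a linear isomorphism. It is a homeomorphism, so there is $\eta>0$ such that $w\in G$ and $|w|_1<\eta$ imply $\|w\|<\theta$. Let $n$ be given by Proposition~\ref{prop:conc} for the map $\varphi:J\to G$ and this $\eta$. Choose $\delta>0$ with $n\delta<\theta$.

Take a $\delta$-partition of unity $(\lambda_v)_{v\in V}$ on $X$, choose lifts $a_v\in\pi^{-1}(v)$, which exist because $\pi$ is surjective, and let $g=g_n$ be the map \eqref{eq:gn}. The averages of lifts lie in $J$ by convexity, so $g$ is defined. It is a finite sum of fixed vectors with continuous coefficients, hence continuous. The coefficients are nonnegative with sum $(\sum_v\lambda_v(x))^n=1$, so $g(x)\in\operatorname{conv}\varphi(J)\subset X\cap G$.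

Fix $x\in X$, and let $m_x$ be the probability measure on $J$ that gives mass $\lambda_v(x)$ to $a_v$. With $U$ as in Proposition~\ref{prop:conc} for $m=m_x$ we have $g(x)=\mathbb E\varphi(U)$, and the choice of $n$ gives
\[
\sum_{(v_1,\dots,v_n)\in V^n}\lambda_{v_1}(x)\cdots\lambda_{v_n}(x)\;\Big|\varphi\Big(\frac{a_{v_1}+\dots+a_{v_n}}n\Big)-g(x)\Big|_1<\eta .
\]
A weighted average is at least as large as its smallest term of positive weight. So there are $v_1,\dots,v_n$, all active at $x$, such that $u=\frac1n\sum_ka_{v_k}$ satisfies $|\varphi(u)-g(x)|_1<\eta$, and hence $\|\varphi(u)-g(x)\|<\theta$. Since $\pi$ is affine, $\pi(u)=\frac1n\sum_kv_k$, and \eqref{eq:count} gives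
\[
\|\pi(u)-x\|=\Big\|\sum_{k=1}^n\frac1n(v_k-x)\Big\|\le\sum_{k=1}^n\|v_k-x\|\le n\delta<\theta .
\]
Therefore
\[
\|g(x)-x\|\le\|g(x)-\varphi(u)\|+\|\varphi(u)-\pi(u)\|+\|\pi(u)-x\|<\theta+e+\theta<e'.\qedhere
\]
\end{proof}

The point $u$ depends on $x$ in no controlled way, but it appears only in the estimate and not in the definition of $g$. The displacement $e$ is used at the single point $u$, which is why it is not multiplied by any constant. The finite dimension of the range of $\varphi$ is used twice: it places $g(X)$ in $G$, and it allows the concentration estimate to be applied to finitely many coordinates and then converted to the F-norm.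

\section{The join of the pieces}\label{sec:join}

We now build the convex set of representations $x=\sum t_ix_i$. Let $\Delta=\{t\in[0,1]^N:\sum_it_i=1\}$. The obvious parameter space $\Delta\times\prod_iX_i$ is compact and convex, but $(t,x)\mapsto\sum t_ix_i$ is not affine on it. The map becomes affine in the variables $t_i$ and $y_i=t_ix_i$.

\begin{proposition}\label{prop:join}
Let $X\subset L$ be compact and convex, let $\varepsilon>0$, and let $X_i,E_i,f_i$, $i=1,\dots,N$, be as in the definition of weak admissibility for this $\varepsilon$. Then $X$ has a lifted approximation with displacement less than $\varepsilon$.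
\end{proposition}

\begin{proof}
In the Hausdorff topological vector space $M=(\mathbb R\times L)^N$ let
\[
J=\big\{(t_i,y_i)_{i\le N}:\ t\in\Delta,\ y_i\in t_iX_i\text{ for all }i\big\}
\]
be the \emph{join} of $X_1,\dots,X_N$.

\emph{$J$ is compact and convex.} It is the image of the compact space $\Delta\times\prod_iX_i$ under the continuous map $q(t,x)=(t_i,t_ix_i)_{i\le N}$. For convexity, note that $\sigma X_i+\sigma'X_i\subset(\sigma+\sigma')X_i$ for $\sigma,\sigma'\ge0$: if $\sigma+\sigma'>0$, then $\sigma x+\sigma'x'$ is $\sigma+\sigma'$ times a convex combination of $x$ and $x'$, and if $\sigma=\sigma'=0$ both sides are $\{0\}$. Given $(t_i,y_i)_i$ and $(t_i',y_i')_i$ in $J$ and $\alpha\in[0,1]$, we have $\alpha t+(1-\alpha)t'\in\Delta$, and the inclusion with $\sigma=\alpha t_i$, $\sigma'=(1-\alpha)t_i'$ gives $\alpha y_i+(1-\alpha)y_i'\in(\alpha t_i+(1-\alpha)t_i')X_i$.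

\emph{The map $\pi$.} Put $\pi((t_i,y_i)_i)=\sum_iy_i$. This is the restriction of a continuous linear map $M\to L$. The image $\pi(J)=\{\sum t_ix_i:\ t\in\Delta,\ x_i\in X_i\}$ is convex, contains each $X_i$, and is contained in $\operatorname{conv}(\bigcup X_i)$. Hence $\pi(J)=\operatorname{conv}(\bigcup X_i)=X$.

\emph{The map $\varphi$.} Put $\varphi((t_i,y_i)_i)=\sum_{i:\,t_i>0}t_if_i(y_i/t_i)$. Its values lie in $\operatorname{conv}(\bigcup E_i)$, which is a finite-dimensional subset of $X$. The division by $t_i$ hides the continuity at points where some $t_i$ vanishes, so we pass through $q$. The composition $\varphi\circ q(t,x)=\sum_it_if_i(x_i)$ is continuous. For a closed set $C\subset X$, the set $(\varphi\circ q)^{-1}(C)$ is closed in a compact space, hence compact, and its image under the surjection $q$, which is $\varphi^{-1}(C)$, is compact and so closed in $J$. Thus $\varphi$ is continuous.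

\emph{Displacement.} At the point $j=q(t,x)$, by \eqref{eq:count} and \eqref{eq:weak},
\[
\|\varphi(j)-\pi(j)\|=\Big\|\sum_it_i\big(f_i(x_i)-x_i\big)\Big\|\le\sum_i\|f_i(x_i)-x_i\|<\varepsilon .
\]
The left side is a continuous function on the compact set $J$, so its supremum is attained and is less than $\varepsilon$.
\end{proof}

For a picture, let $X$ be a plane convex quadrilateral and let $X_1$, $X_2$ be its diagonals. Then $J$ is a tetrahedron with two opposite edges that are copies of $X_1$ and $X_2$, and $\pi$ flattens it onto $X$. The fiber over the crossing point $z$ of the diagonals is a segment that joins these two edges, and $\varphi$ takes the values $f_1(z)$ and $f_2(z)$ at its endpoints.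

\section{Admissible sets and absolute retracts}\label{sec:AR}

We prove the two implications between (i) and (ii) in Theorem~\ref{thm:main}. The first is stated in a slightly stronger form, which Section~\ref{sec:cor} uses. As before, the difficulty is the number of terms in \eqref{eq:count}, and the remedy is to fix this number before the mesh. A retraction from the Hilbert cube makes this possible, since it lets us work on a cube of fixed finite dimension.

\begin{proposition}\label{prop:ARadm}
Let $X\subset L$ be a compact convex AR and let $\varepsilon>0$. There are a finite set $F\subset X$ and a continuous map $g:X\to\operatorname{conv}F$ with $\|g(x)-x\|<\varepsilon$ for all $x\in X$. In particular, $X$ is admissible.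
\end{proposition}

\begin{proof}
Let $Q=[0,1]^{\mathbb N}$ with the metric $\sigma(p,p')=\sum_i2^{-i}|p_i-p_i'|$; it is compact. Let $(x_i)$ be a dense sequence in $X$ and put $\iota(x)=(\min(1,\|x-x_i\|))_{i}$. The map $\iota:X\to Q$ is continuous. It is injective: if $x\ne y$ and $r=\min(1,\|x-y\|)$, an index $i$ with $\|x-x_i\|<r/2$ has $\|y-x_i\|>r/2$. Since $X$ is compact, $\iota$ is a homeomorphism onto a closed subset of $Q$. As $X$ is an AR, there is a continuous map $R:Q\to X$ with $R(\iota(x))=x$, and $R$ is uniformly continuous.

Let $P_n:Q\to Q$ replace all coordinates after the $n$th by $0$. Then $\sigma(P_np,p)\le2^{-n}$, so we can fix $n$ with $\|R(P_np)-R(p)\|<\varepsilon/2$ for all $p\in Q$. Identify $P_n(Q)$ with $[0,1]^n$. Since $\sigma(p,p')\le\max_i|p_i-p'_i|$, there is an integer $k\ge1$ such that $\|R(p)-R(p')\|<2^{-n-1}\varepsilon$ whenever $p,p'\in[0,1]^n$ and $\max_i|p_i-p_i'|<1/k$. Let $W=\{0,\frac1k,\dots,1\}^n$ be the grid of mesh $1/k$, and for $w\in W$ put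
\[
\beta_w(p)=\prod_{i=1}^n\max\big(0,\,1-k|p_i-w_i|\big),\qquad p\in[0,1]^n .
\]
For fixed $p_i\in[0,1]$, the factor $\max(0,1-k|p_i-w_i|)$ is nonzero for at most two values $w_i\in\{0,\frac1k,\dots,1\}$, and the sum over $w_i$ is $1$. Hence $\sum_w\beta_w(p)=1$, at most $2^n$ of the numbers $\beta_w(p)$ are nonzero, and $\beta_w(p)>0$ implies $\max_i|p_i-w_i|<1/k$.

Let $F=R(W)$ and $g(x)=\sum_w\beta_w(p)R(w)$ with $p=P_n\iota(x)$. Then $g$ is continuous with values in $\operatorname{conv}F\subset X$, and by \eqref{eq:count}
\[
\|g(x)-R(p)\|\le\sum_{w:\,\beta_w(p)>0}\|R(w)-R(p)\|<2^n\cdot2^{-n-1}\varepsilon=\varepsilon/2 .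
\]
Since also $\|R(p)-x\|=\|R(P_n\iota(x))-R(\iota(x))\|<\varepsilon/2$, we get $\|g(x)-x\|<\varepsilon$.
\end{proof}

For the converse we use Dugundji's extension theorem \cite{dugundji}: a continuous map $f$ from a closed subset $A$ of a metric space $Z$ into a locally convex topological vector space extends to a continuous map on $Z$ with values in $\operatorname{conv}f(A)$. It does not apply to the identity of $X$, since $L$ need not be locally convex, but it applies to each finite-dimensional approximation of the identity. The extensions are then used one after another as the point approaches $X$. At each point only two of them are mixed, so \eqref{eq:count} costs only two terms.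

\begin{proposition}\label{prop:admAR}
Every admissible compact convex set $X\subset L$ is an AR.
\end{proposition}

\begin{proof}
Let $X$ be embedded as a closed subset of a metrizable space $Z$ with metric $\rho$. On $X$, the metrics $\rho$ and $\|x-y\|$ have the same convergent sequences. For $k\ge1$ let $g_k:X\to X$ be continuous, with range in a finite-dimensional subspace $G_k$ and $\|g_k(x)-x\|<1/k$ for all $x$. The space $G_k$ is linearly homeomorphic to a Euclidean space, so $g_k$ extends to a continuous map $\Gamma_k:Z\to\operatorname{conv}g_k(X)\subset X$.

For each $j$ and $\kappa>0$ there is $r>0$ such that $z\in Z$, $x\in X$ and $\rho(z,x)\le r$ imply $\|\Gamma_j(z)-\Gamma_j(x)\|<\kappa$. Otherwise there would be $z_l\in Z$ and $x_l\in X$ with $\rho(z_l,x_l)\to0$ and $\|\Gamma_j(z_l)-\Gamma_j(x_l)\|\ge\kappa$; along a subsequence $x_l$, and hence $z_l$, would converge to a point of the compact set $X$, against the continuity of $\Gamma_j$ there. So we can choose $r_1>r_2>\cdots$ with $r_k\to0$ such that this holds with $r=r_k$ and $\kappa=1/k$ for $j=k$ and $j=k+1$. Since $\|\Gamma_j(x)-x\|<1/j\le1/k$ for these $j$,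
\begin{equation}\label{eq:near}
z\in Z,\ x\in X,\ \rho(z,x)\le r_k\quad\Longrightarrow\quad\|\Gamma_j(z)-x\|<2/k\ \text{ for }j=k,\,k+1 .
\end{equation}

Let $D(z)=\rho(z,X)$, a continuous function that is positive on $Z\setminus X$. The closed sets $A_0=\{D\ge r_1\}$ and $A_k=\{r_{k+1}\le D\le r_k\}$, $k\ge1$, cover $Z\setminus X$. Define $R:Z\to X$ by $R(x)=x$ on $X$, $R=\Gamma_1$ on $A_0$, and
\[
R(z)=(1-s)\,\Gamma_k(z)+s\,\Gamma_{k+1}(z),\qquad s=\frac{r_k-D(z)}{r_k-r_{k+1}}\in[0,1],\qquad z\in A_k,\ k\ge1 .
\]
The values lie in $X$ by convexity. Two of the sets $A_k$ meet only if their indices are consecutive, and on $A_{k-1}\cap A_k=\{D=r_k\}$ both formulas give $\Gamma_k$. So $R$ is well defined.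

\emph{Continuity on $Z\setminus X$.} The map $R$ is continuous on each $A_k$. A point $z_0\notin X$ has the neighborhood $\{D>D(z_0)/2\}$, which meets only $A_0$ and the finitely many $A_k$ with $r_k>D(z_0)/2$. A map that is continuous on each of finitely many closed sets that cover a space is continuous, so $R$ is continuous near $z_0$.

\emph{Continuity at $x_0\in X$.} Let $z_l\to x_0$. The terms that lie in $X$ satisfy $R(z_l)=z_l$, so we may assume $z_l\notin X$ for all $l$. Since $D(z_l)\to0$, for large $l$ we have $z_l\in A_{k_l}$ with $k_l\ge1$, and $k_l\to\infty$ because $r_{k_l+1}\le D(z_l)$. By compactness there is $x_l\in X$ with $\rho(z_l,x_l)=D(z_l)\le r_{k_l}$. Then \eqref{eq:count} and \eqref{eq:near} give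
\[
\|R(z_l)-x_l\|\le\|\Gamma_{k_l}(z_l)-x_l\|+\|\Gamma_{k_l+1}(z_l)-x_l\|<4/k_l\to0 .
\]
Moreover $\rho(x_l,x_0)\le2\rho(z_l,x_0)\to0$, so $\|x_l-x_0\|\to0$ and $R(z_l)\to x_0$.

Thus $R$ is a retraction of $Z$ onto $X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Propositions~\ref{prop:ARadm} and~\ref{prop:admAR} give (i)$\Leftrightarrow$(ii). For (ii)$\Rightarrow$(iii) take $N=1$, $X_1=X$, $f_1=g$ and $E_1=g(X)$. Proposition~\ref{prop:join} gives (iii)$\Rightarrow$(iv). Theorem~\ref{thm:descent} with $e'=\varepsilon$ gives (iv)$\Rightarrow$(ii).
\end{proof}

\section{Affine images, convex hulls and sums}\label{sec:cor}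

\begin{proof}[Proof of Corollary~\ref{cor:images}]
Let $\pi:J\to X$ be a continuous affine surjection and let $\varepsilon>0$. We write $\|\cdot\|$ for both F-norms. By uniform continuity there is $\delta>0$ such that $\|j-j'\|<\delta$ implies $\|\pi(j)-\pi(j')\|<\varepsilon/2$. Proposition~\ref{prop:ARadm} gives a finite set $F\subset J$ and a continuous map $\gamma:J\to\operatorname{conv}F$ with $\|\gamma(j)-j\|<\delta$ for all $j$. Put $\varphi=\pi\circ\gamma$. Since $\pi$ is affine, the range of $\varphi$ lies in $\operatorname{conv}\pi(F)$, a finite-dimensional subset of $X$. So $(J,\pi,\varphi)$ is a lifted approximation of $X$ with displacement at most $\varepsilon/2$. Condition (iv) of Theorem~\ref{thm:main} holds, and $X$ is an AR.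

Now let $X_1,\dots,X_N\subset L$ be compact convex ARs and let $\varepsilon>0$. By Theorem~\ref{thm:main} there are continuous maps $f_i:X_i\to X_i$ with ranges in finite-dimensional subspaces $G_i$ and $\|f_i(x_i)-x_i\|<\varepsilon/N$ for all $x_i\in X_i$. Then \eqref{eq:weak} holds.

The set $\operatorname{conv}(\bigcup X_i)$ is the image of $\Delta\times\prod X_i$ under $(t,x)\mapsto\sum t_ix_i$, as in the proof of Proposition~\ref{prop:join}, so it is compact. The maps $f_i$, with $E_i=f_i(X_i)$, show that it is weakly admissible, and it is an AR by Theorem~\ref{thm:main}.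

For the sum, give $L^N$ the F-norm $\|(x_i)\|=\sum_i\|x_i\|$. The map $f_1\times\dots\times f_N$ sends the compact convex set $\prod X_i\subset L^N$ to itself, has range in $G_1\times\dots\times G_N$, and moves each point by less than $\varepsilon$, by \eqref{eq:weak}. So $\prod X_i$ is admissible, hence an AR. The compact convex set $X_1+\dots+X_N$ is its image under the continuous affine map $(x_i)\mapsto\sum x_i$, and the first part applies.
\end{proof}

\begin{thebibliography}{9}

\bibitem{dugundji}
J. Dugundji, \emph{An extension of Tietze's theorem}, Pacific J. Math. 1 (1951).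

\bibitem{source}
\emph{The fixed point property for weakly admissible compact convex sets: searching for a solution to Schauder's conjecture}, \texttt{https://core.ac.uk/download/pdf/81140400.pdf}

\end{thebibliography}
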